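# Chain conditions and precalibers: the case of $\aleph_{\omega+1}$

Throughout, BA means Boolean algebra, with operations $\cdot,+,-$ and infinite sums $\sum$. Cardinals called regular are infinite. For a set $X$ and a cardinal $\tau$, $[X]^\tau$ and $[X]^{<\tau}$ are the families of subsets of $X$ of size $\tau$ and of size $<\tau$. $H(\Upsilon)$ is the collection of sets of hereditary cardinality $<\Upsilon$, where $\Upsilon$ is regular and large enough for the objects at hand. We use elementary submodels $N\prec H(\Upsilon)$, and $N^{<\tau}\subseteq N$ means that every sequence of length $<\tau$ of members of $N$ is a member of $N$.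

## 1. Precaliber $\lambda$ when $\mu^\nu<\lambda$

**Definition.** A BA $A$ satisfies the $\kappa$-cc if every set of pairwise disjoint nonzero elements has cardinality $<\kappa$; the $\omega_1$-cc is called ccc. A set of elements has the *finite intersection property* (fip) if every finite product of its members is nonzero. $A$ has *precaliber* $\lambda$ if for every sequence $\langle a_\alpha:\alpha<\lambda\rangle$ of nonzero elements there is $X\in[\lambda]^\lambda$ such that $\{a_\alpha:\alpha\in X\}$ has the fip.

Three examples by hand.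

*Finite algebras.* If $A$ is finite and $\lambda$ is infinite and regular, some single element occurs $\lambda$ times in the sequence, and a single nonzero element has the fip. An infinite BA has an infinite set of pairwise disjoint nonzero elements, so "$\omega$-cc" just means "finite".

*Power sets.* In $\mathcal P(\lambda)$ the singletons $\{\alpha\}$ show that precaliber $\lambda$ fails. This algebra is not $\lambda$-cc, so it tells us nothing about small chain conditions.

*Free algebras.* Let $A=\mathrm{Clop}({}^I2)$, and write $[s]$ for the clopen set given by a finite partial function $s:I\to2$. Let $\lambda$ be regular uncountable and $a_\alpha\ne0$ for $\alpha<\lambda$. Choose $s_\alpha$ with $[s_\alpha]\le a_\alpha$. By the $\Delta$-system lemma, after thinning to $\lambda$ indices, the domains pairwise meet in one finite set $r$ (if one domain occurs $\lambda$ times, keep those indices), and after one more thinning $s_\alpha{\restriction}r$ is constant. Then the union of the remaining $s_\alpha$ is a function, and a finite product of the $a_\alpha$ lies above some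 $[s_{\alpha_1}\cup\dots\cup s_{\alpha_k}]\neq0$. So $A$ has precaliber $\lambda$. With $\lambda=\omega_1$ this also shows that $A$ is ccc.

The general question is when a chain condition alone gives a precaliber. There is an easy case, in which cardinal arithmetic is on our side.

**Theorem C (Shelah; ZFC).** *If $\kappa<\lambda$ are regular and $\mu^\nu<\lambda$ for all $\mu<\lambda$, $\nu<\kappa$, then every $\kappa$-cc BA has precaliber $\lambda$.*

The tool is a projection of an element $b$ onto an elementary submodel: the best approximation to $b$ from above that the model can see.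

**Lemma 1 (projection).** *Let $A$ be a complete $\tau$-cc BA, $\tau$ regular uncountable, $A\in N\prec H(\Upsilon)$, $N^{<\tau}\subseteq N$. For every $b\in A\setminus\{0\}$ there is $\pi_N(b)\in A\cap N$ with $b\le\pi_N(b)$ and, for all $c\in A\cap N$,*
$$c\cdot b=0\iff c\cdot\pi_N(b)=0.\tag{1}$$

*Proof.* Let $W$ be a maximal set of pairwise disjoint elements among the nonzero $c\in A\cap N$ with $c\cdot b=0$. By the $\tau$-cc, $|W|<\tau$. Enumerate $W$ in length $<\tau$; the enumeration is in $N$ by closure, so $W\in N$, and therefore $\pi_N(b):=-\sum W\in N$. Every member of $W$ is disjoint from $b$, so $b\cdot\sum W=0$, i.e. $b\le\pi_N(b)$. Hence $c\cdot\pi_N(b)=0$ implies $c\cdot b=0$. Conversely, suppose $c\in A\cap N$, $c\cdot b=0$ and $c\cdot\pi_N(b)\neq0$. Then $c\cdot\pi_N(b)$ is a nonzero element of $A\cap N$ disjoint from $b$ and from all of $W$, contradicting maximality. $\square$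

*Example.* Let $A$ be the completion of $\mathrm{Clop}({}^I2)$, $\tau=\omega_1$, $I\in N$, and let $s$ be a finite partial function. Then $\pi_N([s])=[s{\restriction}N]$: forget the coordinates outside $N$. To check (1), let $c\in A\cap N$ and $c\cdot[s{\restriction}N]\ne0$. The finite function $s{\restriction}N$ is in $N$, so by elementarity there is a finite $t\in N$ with $[t]\le c\cdot[s{\restriction}N]$. Then $t\supseteq s{\restriction}N$ and $\mathrm{dom}\,t\subseteq N$, so $t\cup s$ is a function and $0\ne[t\cup s]\le c\cdot[s]$. The other direction holds since $[s]\le[s{\restriction}N]$. Moreover (1) determines $\pi_N(b)$: if $\pi,\pi'\in A\cap N$ both satisfy it, then $c=\pi\cdot(-\pi')$ has $c\cdot\pi'=0$, so $c\cdot b=0$, so $c=c\cdot\pi=0$; by symmetry $\pi=\pi'$.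

*Proof of Theorem C.* If $\kappa=\omega$, the algebra is finite and we are done. Let $\kappa>\omega$.

**Step 1: reduce to complete algebras.** $A$ is dense in its completion. Shrinking a disjoint family of the completion into $A$ shows that the completion is $\kappa$-cc, and finite products of elements of $A$ are the same in both. So let $A$ be complete, and let $x_\alpha\in A\setminus\{0\}$ for $\alpha<\lambda$.

**Step 2: build small closed models.** This is the step that uses the arithmetic. For infinite $\mu<\lambda$, $\mu^{<\kappa}=\sup_{\nu<\kappa}\mu^\nu<\lambda$, since $\lambda>\kappa$ is regular. We build a continuous increasing chain $\langle N_\delta:\delta<\lambda\rangle$ of elementary submodels of $H(\Upsilon)$ containing $A$ and $\langle x_\alpha:\alpha<\lambda\rangle$, with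
$$|N_\delta|<\lambda,\quad N_\delta\cap\lambda\in\lambda,\quad N_\delta\in N_{\delta+1},\quad N_{\delta+1}^{<\kappa}\subseteq N_{\delta+1}.$$
Given $N_\delta$, form an increasing continuous chain $\langle M_\varepsilon:\varepsilon<\kappa\rangle$ of elementary submodels of size $<\lambda$ with $N_\delta\cup\{N_\delta\}\subseteq M_0$, such that $M_{\varepsilon+1}$ contains all members of $M_\varepsilon$, all sequences of length $<\kappa$ from $M_\varepsilon$, and all ordinals below $\sup(M_\varepsilon\cap\lambda)$. There are $<\lambda$ of these. Let $N_{\delta+1}=\bigcup_{\varepsilon<\kappa}M_\varepsilon$. Its size is $<\lambda$; a sequence of length $<\kappa$ from it lies in one $M_\varepsilon$, as $\kappa$ is regular; and $N_{\delta+1}\cap\lambda$ is an initial segment of $\lambda$ of size $<\lambda$, hence an ordinal below $\lambda$. $N_0$ is built in the same way, and unions at limits keep size $<\lambda$ because $\lambda$ is regular. If $\mathrm{cf}\,\delta=\kappa$, then $N_\delta^{<\kappa}\subseteq N_\delta$: a sequence of length $<\kappa$ from $N_\delta$ is contained in some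 $N_{\eta+1}$ with $\eta<\delta$, hence belongs to it. Since $N_\delta\cap\lambda\in N_{\delta+1}$, the map $\delta\mapsto N_\delta\cap\lambda$ is strictly increasing and continuous, so $N_\delta\cap\lambda=\delta$ for a club of $\delta$.

**Step 3: press down.** The set $T$ of $\delta<\lambda$ with $\mathrm{cf}\,\delta=\kappa$ and $N_\delta\cap\lambda=\delta$ is stationary. For $\delta\in T$ let $r_\delta=\pi_{N_\delta}(x_\delta)$ (Lemma 1 with $\tau=\kappa$). Since $r_\delta\in N_\delta=\bigcup_{\eta<\delta}N_\eta$, there is $\eta(\delta)<\delta$ with $r_\delta\in N_{\eta(\delta)}$. By Fodor's lemma $\eta(\delta)=\eta$ on a stationary set, and as $|N_\eta|<\lambda$ there are a stationary $S'\subseteq T$ and $r$ with $r_\delta=r$ for all $\delta\in S'$.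

**Step 4: equal projections give the fip.** We show by induction on $k\ge1$ that $x_{\delta_1}\cdots x_{\delta_k}\neq0$ for $\delta_1<\dots<\delta_k$ in $S'$. For $k=1$ this is clear. For $k\ge2$ let $b=x_{\delta_1}\cdots x_{\delta_{k-1}}$, nonzero by the induction hypothesis. Since $\delta_1,\dots,\delta_{k-1}<\delta_k=N_{\delta_k}\cap\lambda$, $b\in N_{\delta_k}$. Also $b\le x_{\delta_1}\le r=\pi_{N_{\delta_k}}(x_{\delta_k})$, so $b\cdot\pi_{N_{\delta_k}}(x_{\delta_k})=b\neq0$. By (1), $b\cdot x_{\delta_k}\ne0$. As $|S'|=\lambda$, this proves the theorem. $\square$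

## 2. Problem 33: what changes when $\mu^\nu\ge\lambda$

Drop the arithmetic hypothesis. Problem 33 of "Cardinal Functions On Boolean Algebras" asks whether its failure always produces a counterexample.

**Problem 33.** (In ZFC) If $\kappa$ and $\lambda$ are regular, $\kappa<\lambda$, $\lambda>2^\omega$, and $\mu^\nu\ge\lambda$ for some $\mu<\lambda$ and $\nu<\kappa$, is there a BA satisfying $\kappa$-cc without precaliber $\lambda$?

*The first instance under CH.* Take $\kappa=\omega_1$ and assume $2^\omega=\omega_1$. A function $\omega\to\omega_{n+1}$ is bounded, so $\aleph_{n+1}^\omega=\aleph_{n+1}\cdot\aleph_n^\omega$, and by induction $\aleph_n^\omega=\aleph_n$ for $1\le n<\omega$. Thus Theorem C applies to $\lambda=\aleph_n$ for $2\le n<\omega$. The first regular $\lambda>\omega_1$ at which it does not apply is $\lambda=\aleph_{\omega+1}$, since $\aleph_\omega^\omega\ge\aleph_{\omega+1}$ by König's theorem.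

*Where the proof of Theorem C stops.* It stops at Step 2. For club many $\delta<\aleph_{\omega+1}$ we would have $\aleph_\omega\subseteq N_\delta$ and $|N_\delta|=\aleph_\omega$, and $N_\delta^{<\omega_1}\subseteq N_\delta$ would give $\aleph_\omega^\omega\le\aleph_\omega$, contradicting König. Without closure, the family $W$ in Lemma 1 need not belong to $N$, and the lemma's proof gives no projection in $N$.

So the quadruple to keep in mind is $(\kappa,\lambda,\mu,\nu)=(\omega_1,\aleph_{\omega+1},\aleph_\omega,\omega)$. Here are the results to be proved.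

**Definition.** A BA is *$\sigma$-centered* if its set of nonzero elements is a union of $\le\sigma$ sets each having the fip.

For example, any BA with at most $\sigma$ elements is $\sigma$-centered (use singletons), and so is $\mathcal P(\sigma)$: for $\zeta<\sigma$ take the sets containing $\zeta$.

**Theorem A.** *Let $\sigma$ be regular uncountable, $\sigma^{<\sigma}=\sigma$, $\theta>\sigma$ regular, $\theta^{<\theta}=\theta$. There is a $<\!\sigma$-closed, $\sigma^+$-cc forcing $P$ such that in $V^P$: every $\sigma$-cc BA of cardinality $<\theta$ is $\sigma$-centered; hence every $\sigma$-cc BA has precaliber $\lambda$ for every cardinal $\lambda<\theta$ with $\mathrm{cf}(\lambda)>\sigma$.*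

**Corollary 1 (answer to Problem 33).** *If ZFC is consistent, then so is ZFC together with the following: $2^\omega=\omega_1$, the quadruple $(\kappa,\lambda,\mu,\nu)=(\omega_1,\aleph_{\omega+1},\aleph_\omega,\omega)$ satisfies all hypotheses of Problem 33, and every ccc BA has precaliber $\aleph_{\omega+1}$. Hence ZFC does not prove that a BA as asked for exists.*

No large cardinals are used.

**Corollary 2.** *Replacing "$\lambda>2^\omega$" by "$\lambda>2^\chi$" does not help. If GCH holds, $\kappa$ is regular uncountable and $\chi\ge\kappa$ is a cardinal, then there is a cardinal-preserving extension with $2^\chi=\chi^+$ in which $\mu=\chi^{+\omega}$, $\lambda=\mu^+$, $\nu=\omega$ satisfy $\mu^\nu\ge\lambda>2^\chi$, $\mu<\lambda$, $\nu<\kappa$, and every $\kappa$-cc BA has precaliber $\lambda$.*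

**Theorem B (ZFC).** *Let $\mu$ be a strong limit singular cardinal, $\rho=\mathrm{cf}\,\mu$, $2^\mu=\mu^+=\lambda$.*
1. *If $\rho=\omega$, there is a ccc BA (a measure algebra) without precaliber $\lambda$.*
2. *There is a $(2^\rho)^+$-cc BA without precaliber $\lambda$.*
3. *If $\rho^{<\rho}=\rho$ and $\square_\mu$ holds, there is a $\rho^+$-cc BA without precaliber $\lambda$.*

**Corollary 3.** *Assume GCH and $\square_\mu$ for all singular $\mu$ (e.g. $V=L$). For regular $\kappa<\lambda$: every $\kappa$-cc BA has precaliber $\lambda$ iff $\mu^\nu<\lambda$ for all $\mu<\lambda$, $\nu<\kappa$. In particular, the answer to Problem 33 is "yes" in $L$. For the pair $(\omega_1,\aleph_{\omega+1})$, GCH alone gives "yes" by Theorem B(1).*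

So the existence statement of Problem 33 is independent of ZFC (if ZFC is consistent): Corollary 1 gives one direction and $V=L$ the other.

## 3. A measure algebra without precaliber $\mu^+$ at a strong limit $\mu$

It is natural to start by trying to build the counterexample. Doing so under favorable arithmetic shows which assumption must be violated in a model with the opposite answer.

**Set-up for Theorem B.** Let $\mu,\rho,\lambda$ be as in Theorem B. Let $\langle\mu_i:i<\rho\rangle$ be an increasing sequence of cardinals cofinal in $\mu$, $\mu_0\ge\rho$. As $\mu$ is a strong limit, $(2^{\mu_i})^+<\mu$. Choose pairwise disjoint $Z_i\subseteq\mu$ $(i<\rho)$ with $|Z_i|=(2^{\mu_i})^+$. Let $\langle y_\zeta:\zeta<\lambda\rangle$ list ${}^\mu2$, which is possible as $2^\mu=\lambda$. For each $\gamma<\lambda$ write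
$$\gamma=\bigcup_{i<\rho}D_{\gamma,i},\qquad D_{\gamma,i}\text{ increasing in }i,\quad |D_{\gamma,i}|\le\mu_i.\tag{2}$$
This is possible: $|\gamma|\le\mu$, so fix an injection of $\gamma$ into $\mu$ and let $D_{\gamma,i}$ be the preimage of $\mu_i$. For Theorem B(3) we shall choose these sets with more care.

*Proof of Theorem B(1).* Let $\rho=\omega$.

**Step 1: choose finite sets that cannot be told apart by few functions.** For $\alpha<\lambda$ and $n<\omega$, the map $z\mapsto\langle y_\zeta(z):\zeta\in D_{\alpha,n}\rangle$ on $Z_n$ has at most $2^{\mu_n}<|Z_n|$ values, and $|Z_n|$ is a successor cardinal, so one value is taken at $|Z_n|$ points. Hence there is $I^\alpha_n\in[Z_n]^{n+2}$ on which each $y_\zeta$, $\zeta\in D_{\alpha,n}$, is constant.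

**Step 2: the elements.** Let
$$K_\alpha=\{y\in{}^\mu2:\ y\text{ is not constant on }I^\alpha_n,\text{ for every }n\}.$$
Each single requirement defines a clopen set, so $K_\alpha$ is closed. In the product measure, the probability of being constant on $n+2$ coordinates is $2\cdot2^{-(n+2)}=2^{-(n+1)}$. The sets $I^\alpha_n$ are disjoint for different $n$, so these events are independent and $K_\alpha$ has measure $\prod_n(1-2^{-(n+1)})>0$, since every factor is positive and $\sum_n2^{-(n+1)}<\infty$. So the classes $[K_\alpha]$ are nonzero in the measure algebra of ${}^\mu2$, which is ccc because the total measure is finite.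

**Step 3: no fip on $\lambda$ indices.** Let $X\in[\lambda]^\lambda$ and suppose $\{[K_\alpha]:\alpha\in X\}$ has the fip. Then finitely many $K_\alpha$, $\alpha\in X$, intersect in a set of positive measure, in particular a nonempty one. By compactness there is $y\in\bigcap_{\alpha\in X}K_\alpha$. Say $y=y_\zeta$. Choose $\alpha\in X$ with $\alpha>\zeta$, and $n$ with $\zeta\in D_{\alpha,n}$. Then $y$ is constant on $I^\alpha_n$, contradicting $y\in K_\alpha$. $\square$

Under GCH this covers $\mu=\aleph_\omega$ and gives the last sentence of Corollary 3.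

*Where this stops being a ZFC proof.* Step 1 needs $Z_n\subseteq\mu$ with more than $2^{\mu_n}$ points. For $\mu=\aleph_\omega$ and $\mu_n\ge\omega_1$ this is impossible as soon as $2^{\omega_1}\ge\aleph_\omega$. The hypothesis $\lambda>2^\omega$ of Problem 33 says nothing about $2^{\omega_1}$. So we look for a model of CH with $2^{\omega_1}>\aleph_\omega$ in which ccc algebras are tame for some definite reason.

## 4. Centered algebras: $\sigma$ colors suffice

The reason will be $\sigma$-centeredness with $\sigma=\omega_1$.

**Lemma 2.** *(a) If $B$ is a BA, $\lambda$ is a cardinal with $\mathrm{cf}\,\lambda>\sigma$, $\sigma$ infinite, and every subalgebra of $B$ of size $\le\lambda$ is $\sigma$-centered, then $B$ has precaliber $\lambda$. (b) If $A$ is $\sigma$-centered, $\sigma$ infinite, then $|A|\le2^\sigma$.*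

*Proof.* (a) Let $a_\alpha\in B\setminus\{0\}$ for $\alpha<\lambda$. The subalgebra generated by the $a_\alpha$'s has size $\le\lambda$, so its nonzero elements are $\bigcup_{\zeta<\sigma}B_\zeta$ with each $B_\zeta$ having the fip. Let $X_\zeta=\{\alpha:a_\alpha\in B_\zeta\}$, so $\lambda=\bigcup_{\zeta<\sigma}X_\zeta$. If all $|X_\zeta|<\lambda$, then since $\mathrm{cf}\,\lambda>\sigma$ their sizes have a bound $\tau<\lambda$, and $|\lambda|\le\sigma\cdot\tau<\lambda$, a contradiction. So some $|X_\zeta|=\lambda$, and $\{a_\alpha:\alpha\in X_\zeta\}\subseteq B_\zeta$ has the fip.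

(b) Let the nonzero elements be $\bigcup_{\zeta<\sigma}B_\zeta$, and extend each $B_\zeta$ to an ultrafilter $U_\zeta$. The map $a\mapsto\{\zeta:a\in U_\zeta\}$ is injective: if $a\neq b$, say $a\cdot(-b)\ne0$, then $a\cdot(-b)\in B_\zeta$ for some $\zeta$, so $a\in U_\zeta$ and $b\notin U_\zeta$. $\square$

Part (b) confirms that we are looking in the right place. If every ccc BA of size $\aleph_{\omega+1}$ is $\omega_1$-centered, then applying (b) to $\mathrm{Clop}({}^I2)$ with $|I|=\aleph_{\omega+1}$ gives $2^{\omega_1}\ge\aleph_{\omega+1}$. In such a model $\aleph_\omega$ is not a strong limit, and there is no conflict with Theorem B.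

The plan is now: given a $\sigma$-cc BA with nonzero elements $x_\alpha$ $(\alpha<\lambda)$, force a coloring $g:\lambda\to\sigma$ whose color classes have the fip, using approximations of size $<\sigma$ so that no new short sequences appear. Then iterate, treating every algebra of size $<\theta$. Everything depends on the chain condition of the iteration.

## 5. Admissible families and the coloring poset

To color we need to know only which finite products vanish.

**Definition.** Let $\lambda$ be an infinite cardinal and $\sigma$ regular. A family $\mathcal F\subseteq[\lambda]^{<\omega}$ is *$\sigma$-admissible on $\lambda$* if it is closed under subsets, contains all $\{\alpha\}$, $\alpha<\lambda$, and the poset $(\mathcal F,\supseteq)$ is $\sigma$-cc.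

By closure under subsets, $w,v\in\mathcal F$ are compatible iff $w\cup v\in\mathcal F$. *Examples.* $[\lambda]^{<\omega}$ is admissible, as any two members are compatible. The family consisting of $\emptyset$ and the singletons has the singletons as an antichain of size $\lambda$, so for uncountable $\sigma$ it is $\sigma$-admissible iff $\lambda<\sigma$.

Recall that for a poset $\mathbb P$ the regular open algebra $RO(\mathbb P)$ is a complete BA with an order-preserving map $e:\mathbb P\to RO(\mathbb P)\setminus\{0\}$ with dense image, such that $e(p)\cdot e(q)=0$ iff $p,q$ are incompatible; and $RO(\mathbb P)$ is $\sigma$-cc iff $\mathbb P$ is.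

**Lemma 3.** *(a) If $A$ is a $\sigma$-cc BA and $x_\alpha\in A\setminus\{0\}$ $(\alpha<\lambda)$, then $\mathcal F=\{w\in[\lambda]^{<\omega}:\prod_{\alpha\in w}x_\alpha\ne0\}$ is $\sigma$-admissible. (b) Let $\mathcal F\subseteq[\lambda]^{<\omega}$ be closed under subsets and contain all singletons. Let $A=RO(\mathcal F,\supseteq)$ and $x_\alpha=e(\{\alpha\})$. Then for finite $w\subseteq\lambda$: $\prod_{\alpha\in w}x_\alpha\neq0$ iff $w\in\mathcal F$.*

*Proof.* (a) Closure under subsets and $\{\alpha\}\in\mathcal F$ are clear. If $w,v\in\mathcal F$ are incompatible, then $w\cup v\notin\mathcal F$, so $\prod_{\alpha\in w}x_\alpha$ and $\prod_{\alpha\in v}x_\alpha$ are nonzero and disjoint. So an antichain of size $\sigma$ would give $\sigma$ pairwise disjoint nonzero elements.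

(b) If $w\in\mathcal F$, then $0\ne e(w)\le x_\alpha$ for all $\alpha\in w$. Conversely let $\prod_{\alpha\in w}x_\alpha\ne0$, $w=\{\alpha_1,\dots,\alpha_k\}$. By density there is $v\in\mathcal F$ with $e(v)\le\prod_{\alpha\in w}x_\alpha$. Put $v_m=v\cup\{\alpha_1,\dots,\alpha_m\}$. By induction $v_m\in\mathcal F$: if $v_{m-1}\in\mathcal F$, then $0\ne e(v_{m-1})\le e(v)\le x_{\alpha_m}=e(\{\alpha_m\})$, so $v_{m-1}$ and $\{\alpha_m\}$ are compatible, i.e. $v_m\in\mathcal F$. Hence $w\subseteq v_k\in\mathcal F$. $\square$

**Definition.** For $\sigma$-admissible $\mathcal F$ on $\lambda$, let $Q_{\mathcal F}$ be the set of partial functions $g:\lambda\to\sigma$ with $|g|<\sigma$ and $[g^{-1}\{\zeta\}]^{<\omega}\subseteq\mathcal F$ for each $\zeta<\sigma$, ordered by $\supseteq$.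

*Examples.* For $\mathcal F=[\lambda]^{<\omega}$ there is no restriction on the colors. For $\mathcal F=\{\emptyset\}\cup\{\{\alpha\}:\alpha<\lambda\}$ with $\lambda<\sigma$, $Q_{\mathcal F}$ consists of the injective partial functions from $\lambda$ to $\sigma$.

**Lemma 4.** *(a) The union of a $\subseteq$-increasing chain of length $<\sigma$ from $Q_{\mathcal F}$ is in $Q_{\mathcal F}$. (b) $g,h\in Q_{\mathcal F}$ are compatible iff $g\cup h\in Q_{\mathcal F}$.*

*Proof.* (a) The union is a function of size $<\sigma$, as $\sigma$ is regular, and a finite subset of one of its color classes lies in a color class of one member. (b) If $k\in Q_{\mathcal F}$ extends both, then $g\cup h\subseteq k$ is a function of size $<\sigma$ whose color classes are contained in those of $k$. The converse is clear. $\square$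

*A first attempt at the chain condition.* Let $g_\xi\in Q_{\mathcal F}$ for $\xi<\sigma^+$, and assume $\sigma^{<\sigma}=\sigma$. The usual move is to make the domains a $\Delta$-system with isomorphic colorings that agree on the root. Then $g_\xi\cup g_{\xi'}$ is a function. But a finite set of one color in the union has a part from $g_\xi$ and a part from $g_{\xi'}$; each part is in $\mathcal F$, and nothing puts their union in $\mathcal F$. For instance, let $\lambda=\sigma^+$, let $x_\alpha=a$ for even $\alpha$ and $x_\alpha=-a$ for odd $\alpha$, where $0<a<1$, let $\mathcal F$ be as in Lemma 3(a), and let $g_\xi=\{(\xi,0)\}$. The domains are disjoint and the colorings isomorphic, but $g_\xi,g_{\xi'}$ are incompatible if $\xi,\xi'$ have different parity. Here one more thinning helps. In general we must record where the products $\prod_{\alpha\in u}x_\alpha$ sit in $A$, and $A$ may have far too many elements for a pigeonhole argument with only $\sigma$ pigeonholes.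

The proof of Theorem C shows what to record: not the product itself, but its projection to a small model. At $\sigma^+$ the models have size $\sigma$ and must be closed under sequences of length $<\sigma$. That costs only $\sigma^{<\sigma}=\sigma$, whatever $\lambda$ is.

## 6. A regressive function that predicts compatibility

For the iteration a bare $\sigma^+$-cc is not enough: we need something about a single $g_\xi$ that a condition can decide. The lemma attaches to $g_\xi$ one ordinal $f(\xi)<\xi$ such that equal ordinals imply compatibility.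

**Lemma 5.** *Assume $\sigma=\sigma^{<\sigma}$ is regular uncountable, and $S=\{\xi<\sigma^+:\mathrm{cf}\,\xi=\sigma\}$. If $\mathcal F$ is $\sigma$-admissible on $\lambda$ and $g_\xi\in Q_{\mathcal F}$ for $\xi<\sigma^+$, then there are a club $C\subseteq\sigma^+$ and $f:C\cap S\to\sigma^+$ with $f(\xi)<\xi$ such that $f(\xi)=f(\xi')$ implies $g_\xi\cup g_{\xi'}\in Q_{\mathcal F}$.*

*Proof.* Let $A=RO(\mathcal F,\supseteq)$ and $x_\alpha$ be as in Lemma 3(b); $A$ is a complete $\sigma$-cc BA.

**Step 1: the models.** Choose a continuous increasing chain $\langle N_\xi:\xi<\sigma^+\rangle$ of elementary submodels of $H(\Upsilon)$ of size $\sigma$ with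
$$\sigma\cup\{\sigma,\lambda,\mathcal F,A,\langle x_\alpha:\alpha<\lambda\rangle,\langle g_\xi:\xi<\sigma^+\rangle\}\subseteq N_0,\quad N_\xi\in N_{\xi+1},\quad N_{\xi+1}^{<\sigma}\subseteq N_{\xi+1}.$$
To get $N_{\xi+1}$, build an increasing continuous chain $\langle M_\varepsilon:\varepsilon<\sigma\rangle$ of elementary submodels of size $\sigma$ with $N_\xi\cup\{N_\xi\}\subseteq M_0$ and with all sequences of length $<\sigma$ from $M_\varepsilon$ in $M_{\varepsilon+1}$ (there are $\sigma^{<\sigma}=\sigma$ of them), and take the union; a sequence of length $<\sigma$ from the union lies in one $M_\varepsilon$. For $\xi\in S$ we have $N_\xi^{<\sigma}\subseteq N_\xi$, since a sequence of length $<\sigma$ from $N_\xi$ is contained in some $N_{\eta+1}$, $\eta<\xi$.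

Each $N_\xi\cap\sigma^+$ is an ordinal below $\sigma^+$: if $0<\beta\in N_\xi\cap\sigma^+$, then $N_\xi$ contains a surjection from $\sigma$ onto $\beta$, and $\sigma\subseteq N_\xi$, so $\beta\subseteq N_\xi$; and $|N_\xi|=\sigma$. This ordinal belongs to $N_{\xi+1}$, so these ordinals strictly increase with $\xi$. Hence $N=\bigcup_\xi N_\xi$ contains $\sigma^+$ and has size $\sigma^+$. Let $h:N\to\sigma^+$ be a bijection and
$$C=\{\xi<\sigma^+:\ N_\xi\cap\sigma^+=\xi,\ h[N_\xi]=\xi\}.$$
$C$ is closed by continuity of the chain. It is unbounded: for $\eta<\sigma^+$ pick $\varphi(\eta)<\sigma^+$ with $N_\eta\cap\sigma^+\subseteq\varphi(\eta)$, $h[N_\eta]\subseteq\varphi(\eta)$, $\eta\subseteq N_{\varphi(\eta)}$ and $h^{-1}[\eta]\subseteq N_{\varphi(\eta)}$; every limit $\xi$ closed under $\varphi$ is in $C$. For $\xi\in S$ write $\pi_\xi=\pi_{N_\xi}$ (Lemma 1 with $\tau=\sigma$).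

**Step 2: the code of $g_\xi$.** Enumerate $\mathrm{dom}\,g_\xi$ increasingly as $\langle\alpha^\xi_\varepsilon:\varepsilon<o_\xi\rangle$, $o_\xi<\sigma$. For finite $u\subseteq o_\xi$ put $x^\xi_u=\prod_{\varepsilon\in u}x_{\alpha^\xi_\varepsilon}$. Call $u$ *monochromatic* for $\xi$ if $\varepsilon\mapsto g_\xi(\alpha^\xi_\varepsilon)$ is constant on $u$; then $\{\alpha^\xi_\varepsilon:\varepsilon\in u\}\in\mathcal F$, so $x^\xi_u\neq0$ by Lemma 3(b). For $\xi\in C\cap S$ let $t_\xi$ be the quadruple consisting of

1. $o_\xi$,
2. $\langle g_\xi(\alpha^\xi_\varepsilon):\varepsilon<o_\xi\rangle$,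
3. $\{(\varepsilon,\alpha^\xi_\varepsilon):\alpha^\xi_\varepsilon\in N_\xi\}$,
4. $\langle\pi_\xi(x^\xi_u):u\subseteq o_\xi\text{ finite monochromatic}\rangle$.

As $\sigma$ is uncountable, $o_\xi$ has fewer than $\sigma$ finite subsets. So $t_\xi$ is built from fewer than $\sigma$ elements of $N_\xi$, and $t_\xi\in N_\xi$ by closure. Put $f(\xi)=h(t_\xi)$. Then $f(\xi)\in h[N_\xi]=\xi$, i.e. $f(\xi)<\xi$.

**Step 3: equal codes give a function.** Let $\xi<\xi'$ be in $C\cap S$ with $f(\xi)=f(\xi')$; as $h$ is injective, $t_\xi=t_{\xi'}$. (If $\xi=\xi'$ there is nothing to prove.) Since $\xi<\xi'=N_{\xi'}\cap\sigma^+$, we have $\xi\in N_{\xi'}$, hence $g_\xi\in N_{\xi'}$, and $g_\xi\subseteq N_{\xi'}$ because $|g_\xi|<\sigma\subseteq N_{\xi'}$. Let $\alpha\in\mathrm{dom}\,g_\xi\cap\mathrm{dom}\,g_{\xi'}$, say $\alpha=\alpha^{\xi'}_\varepsilon$. Then $\alpha\in N_{\xi'}$, so $(\varepsilon,\alpha)$ is in component 3 of $t_{\xi'}=t_\xi$, that is, $\alpha=\alpha^\xi_\varepsilon$. By component 2, $g_\xi(\alpha)=g_{\xi'}(\alpha)$. So $g_\xi\cup g_{\xi'}$ is a function, of size $<\sigma$.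

**Step 4: equal codes give good color classes.** A finite set of color $\zeta$ in $g_\xi\cup g_{\xi'}$ has the form $\{\alpha^\xi_\varepsilon:\varepsilon\in u\}\cup\{\alpha^{\xi'}_\varepsilon:\varepsilon\in u'\}$, where all indices in $u\cup u'$ have color $\zeta$; by component 2, "index $\varepsilon$ has color $\zeta$" means the same for $\xi$ and $\xi'$. So $u\cup u'$ is monochromatic for $\xi$, and
$$0\neq x^\xi_{u\cup u'}=x^\xi_u\cdot x^\xi_{u'}\le x^\xi_u\cdot\pi_\xi(x^\xi_{u'})=x^\xi_u\cdot\pi_{\xi'}(x^{\xi'}_{u'}),\tag{3}$$
the last equality by component 4. Since $g_\xi\subseteq N_{\xi'}$, $x^\xi_u\in A\cap N_{\xi'}$. So (1), applied in $N_{\xi'}$ with $c=x^\xi_u$ and $b=x^{\xi'}_{u'}$, gives $x^\xi_u\cdot x^{\xi'}_{u'}\ne0$. By Lemma 3(b) our finite set is in $\mathcal F$. $\square$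

In (3) the projection does what it did in Step 4 of Theorem C: inside $g_\xi$ the two parts $u,u'$ are known to be compatible, and the common projection carries this over to $u$ from $g_\xi$ and $u'$ from $g_{\xi'}$.

## 7. The iteration with supports of size less than $\sigma$

Recall from forcing: a poset is $<\!\sigma$-closed if decreasing sequences of length $<\sigma$ have lower bounds; such a poset adds no sequences of length $<\sigma$ of elements of $V$. A $\sigma^+$-cc poset preserves the regularity of all regular cardinals $\ge\sigma^+$.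

Fix $\sigma,\theta$ as in Theorem A. By recursion on $i\le\theta$ we define posets $P_i$ and, for $i<\theta$, an infinite cardinal $\lambda_i<\theta$ and a $P_i$-name $\dot{\mathcal F}_i$ forced to be a $\sigma$-admissible family on $\lambda_i$. The choice of $\lambda_i,\dot{\mathcal F}_i$ comes in Section 8; Lemmas 6–8 for $P_i$ use only that $\lambda_j,\dot{\mathcal F}_j$ $(j<i)$ are as stated. Let $\dot Q_i$ be the name for $Q_{\dot{\mathcal F}_i}$.

**Definition.** $P_i$ is the set of functions $p\in V$ with $\mathrm{dom}\,p\in[i]^{<\sigma}$ such that for $j\in\mathrm{dom}\,p$: $p(j)$ is a partial function from $\lambda_j$ to $\sigma$ of size $<\sigma$, and $p{\restriction}j\Vdash_{P_j}p(j)\in\dot Q_j$. Order: $q\le p$ iff $\mathrm{dom}\,q\supseteq\mathrm{dom}\,p$ and $q(j)\supseteq p(j)$ for $j\in\mathrm{dom}\,p$. For $j\notin\mathrm{dom}\,p$ read $p(j)=\emptyset$.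

The coordinates $p(j)$ are actual functions in $V$, not names. If $p\in P_i$ and $j\le i$, then $p{\restriction}j\in P_j$; and for a limit $j$, $q\in P_j$ follows from $|\mathrm{dom}\,q|<\sigma$ and $q{\restriction}k\in P_k$ for all $k<j$. So limit stages of inductions are immediate.

**Lemma 6 (gluing).** *If $j\le i$, $p\in P_i$, $q\in P_j$, $q\le p{\restriction}j$, then $q\cup p{\restriction}[j,i)\in P_i$ is below $p$ and $q$. Hence $P_j$ is a complete suborder of $P_i$, and if $G$ is $P_i$-generic, then $G_j=G\cap P_j=\{p{\restriction}j:p\in G\}$ is $P_j$-generic.*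

*Proof.* By induction on $k\in[j,i]$, $q\cup p{\restriction}[j,k)$ is a condition below $p{\restriction}k$. At $k+1$: if $k\in\mathrm{dom}\,p$, then $p{\restriction}k\Vdash p(k)\in\dot Q_k$, so the stronger condition $q\cup p{\restriction}[j,k)$ forces this too. Limits are immediate. For the second part: if $r\in P_i$ is below $q,q'\in P_j$, then so is $r{\restriction}j\in P_j$, so incompatibility in $P_j$ and in $P_i$ agree; and any $q\le p{\restriction}j$ in $P_j$ is compatible with $p$, so a maximal antichain of $P_j$ is maximal in $P_i$. Finally, $p\in G$ gives $p\le p{\restriction}j\in G\cap P_j$, and $p\in G\cap P_j$ gives $p=p{\restriction}j$. $\square$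

**Lemma 7 (closure).** *$P_i$ is $<\!\sigma$-closed, with coordinatewise unions as lower bounds. Thus $P_i$ adds no sequences of length $<\sigma$ of elements of $V$, and $\sigma=\sigma^{<\sigma}$ stays regular uncountable.*

*Proof.* Let $\langle p_\varepsilon:\varepsilon<\eta\rangle$, $\eta<\sigma$, be decreasing. Let $\mathrm{dom}\,p=\bigcup_\varepsilon\mathrm{dom}\,p_\varepsilon$ and $p(j)=\bigcup_\varepsilon p_\varepsilon(j)$. As $\sigma$ is regular, $|\mathrm{dom}\,p|<\sigma$ and $|p(j)|<\sigma$. By induction on $j\le i$, $p{\restriction}j\in P_j$ and $p{\restriction}j$ is below all $p_\varepsilon{\restriction}j$: if this holds for $j$, then $p{\restriction}j$ forces that all $p_\varepsilon(j)$ are in $\dot Q_j$, where they form an increasing chain of length $<\sigma$, so it forces $p(j)\in\dot Q_j$ by Lemma 4(a). Limits are immediate. The last sentence follows, since a short cofinal sequence in $\sigma$, or a new function from an ordinal $<\sigma$ to $\sigma$, would be a new sequence of length $<\sigma$. $\square$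

**Lemma 8 (chain condition).** *$P_i$ is $\sigma^+$-cc.*

*Proof.* By induction on $i$. Assume it for all $j<i$, and let $p_\xi\in P_i$ for $\xi<\sigma^+$. We find two compatible $p_\xi$'s. Let $S=\{\xi<\sigma^+:\mathrm{cf}\,\xi=\sigma\}$, computed in $V$. For $j<i$, $\sigma^+$ is the same in $V^{P_j}$ by Lemma 7 and the $\sigma^+$-cc of $P_j$, and so is $S$, because no new cofinal sequences of length $<\sigma$ appear. Also $\sigma^{<\sigma}=\sigma$ is regular uncountable in $V^{P_j}$. So Lemma 5 can be applied in each $V^{P_j}$.

What we would like is that $p_\xi{\restriction}j$ decides the code $f_j(\xi)$ of its own coordinate $p_\xi(j)$. Extending $p_\xi{\restriction}j$ to decide it also changes lower coordinates and adds new ones, and these need codes again. So we repeat $\omega$ times.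

**Step 1: deciding.** Put $p^0_\xi=p_\xi$. Given $\langle p^n_\xi:\xi<\sigma^+\rangle$, for each $j<i$ apply Lemma 5 in $V^{P_j}$ to the sequence whose $\xi$-th term is $p^n_\xi(j)$ if this is in $Q_j$, and $\emptyset$ otherwise. We get names $\dot C^n_j,\dot f^n_j$. There is a club $C^n_j\in V$ forced to be contained in $\dot C^n_j$: as $P_j$ is $\sigma^+$-cc, for each $\beta<\sigma^+$ the element $\min(\dot C^n_j\setminus(\beta+1))$ has at most $\sigma$ possible values, so there is a bound $b(\beta)<\sigma^+$ on them; if $\xi$ is a limit ordinal with $b(\beta)<\xi$ for all $\beta<\xi$, then $\dot C^n_j$ is forced to be unbounded in $\xi$ and so to contain $\xi$. Let $C^n_j$ be the club of these $\xi$.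

For $\xi\in S$ choose $p^{n+1}_\xi\le p^n_\xi$ such that for every $j\in\mathrm{dom}\,p^n_\xi$ with $\xi\in C^n_j$, the condition $p^{n+1}_\xi{\restriction}j$ decides $\dot f^n_j(\xi)$, say as $v^n_\xi(j)<\xi$. To do this, go through the $<\sigma$ many such $j$ in turn. If $r$ is the current condition, take $s\le r{\restriction}j$ in $P_j$ deciding $\dot f^n_j(\xi)$ and pass to $s\cup r{\restriction}[j,i)$, by Lemma 6. At limits take coordinatewise unions, by Lemma 7. Decisions once made persist. For $\xi\notin S$ let $p^{n+1}_\xi=p^n_\xi$.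

Let $p^\omega_\xi$ be the coordinatewise union over $n<\omega$, a condition by Lemma 7 since $\omega<\sigma$, and let $d_\xi=\mathrm{dom}\,p^\omega_\xi\in[i]^{<\sigma}$.

**Step 2: a $\Delta$-system of supports on a stationary set.** Fix an injection $k:\bigcup_\xi d_\xi\to\sigma^+$. For $\xi\in S$, $k[d_\xi]\cap\xi$ is bounded by some $\beta_\xi<\xi$, since $|d_\xi|<\sigma=\mathrm{cf}\,\xi$. By Fodor, $\beta_\xi=\beta$ on a stationary subset of $S$. As $|[\beta]^{<\sigma}|\le\sigma^{<\sigma}=\sigma$, and a stationary subset of $\sigma^+$ is not a union of $\sigma$ nonstationary sets, $k[d_\xi]\cap\xi$ has a constant value $b$ on a stationary subset of $S$. Intersect with the club of all $\xi$ such that $k[d_\eta]\subseteq\xi$ for all $\eta<\xi$, to get a stationary $S_1$. For $\xi<\xi'$ in $S_1$, $k[d_\xi]\subseteq\xi'$, so $k[d_\xi]\cap k[d_{\xi'}]=k[d_\xi]\cap(k[d_{\xi'}]\cap\xi')=k[d_\xi]\cap b=b$. Hence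
$$d_\xi\cap d_{\xi'}=R:=k^{-1}[b],\qquad|R|<\sigma.$$

**Step 3: make the decided codes constant.** As $|R|+\omega<\sigma$, the set $S_2=S_1\cap\bigcap_{n<\omega,\,j\in R}C^n_j$ is stationary. The sequence $\langle\mathrm{dom}\,p^n_\xi\cap R:n<\omega\rangle$ has at most $2^{|R|\cdot\omega}\le\sigma^{<\sigma}=\sigma$ possible values, so it is constant, $=\langle R_n:n<\omega\rangle$, on a stationary $S_3\subseteq S_2$. Let $I=\{(n,j):n<\omega,\ j\in R_n\}$, so $|I|<\sigma$. For $\xi\in S_3$ and $(n,j)\in I$ we have $j\in\mathrm{dom}\,p^n_\xi$ and $\xi\in C^n_j\cap S$, so $v^n_\xi(j)<\xi$ is defined. As $|I|<\sigma=\mathrm{cf}\,\xi$, these values are bounded below $\xi$. By Fodor the bound is a constant $\beta'$ on a stationary set, and since $|\beta'|^{|I|}\le\sigma^{<\sigma}=\sigma$, there is a stationary $S_4\subseteq S_3$ on which $\langle v^n_\xi(j):(n,j)\in I\rangle$ is constant.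

**Step 4: compatibility.** Let $\xi\ne\xi'$ be in $S_4$. Let $\mathrm{dom}\,q=d_\xi\cup d_{\xi'}$ and $q(j)=p^\omega_\xi(j)\cup p^\omega_{\xi'}(j)$. We show by induction on $j\le i$ that $q{\restriction}j\in P_j$; it is then below $p^\omega_\xi{\restriction}j$ and $p^\omega_{\xi'}{\restriction}j$. Limits are immediate. Given $q{\restriction}j\in P_j$ and $j\in\mathrm{dom}\,q$, we must see that $q(j)$ is a function and $q{\restriction}j\Vdash q(j)\in\dot Q_j$.

If $j\notin R$, then $j$ is in only one of $d_\xi,d_{\xi'}$, so $q(j)$ is one of $p^\omega_\xi(j),p^\omega_{\xi'}(j)$, and $q{\restriction}j$ forces it into $\dot Q_j$, being below the corresponding restriction.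

Let $j\in R$. For each $n$ with $j\in R_n$, $q{\restriction}j$ forces $p^n_\xi(j),p^n_{\xi'}(j)\in\dot Q_j$, because it is below $p^n_\xi{\restriction}j$ and $p^n_{\xi'}{\restriction}j$. So these really are the $\xi$-th and $\xi'$-th terms of the sequence to which $\dot f^n_j$ belongs. Also $q{\restriction}j$ is below $p^{n+1}_\xi{\restriction}j$ and $p^{n+1}_{\xi'}{\restriction}j$, so it forces
$$\dot f^n_j(\xi)=v^n_\xi(j)=v^n_{\xi'}(j)=\dot f^n_j(\xi'),$$
with $\xi,\xi'\in C^n_j\cap S$. By Lemma 5 it forces $p^n_\xi(j)\cup p^n_{\xi'}(j)\in\dot Q_j$. Since $j\in R\subseteq d_\xi=\bigcup_n\mathrm{dom}\,p^n_\xi$ and the domains increase with $n$, $j\in R_n$ for all large $n$. The unions $p^n_\xi(j)\cup p^n_{\xi'}(j)$ increase with $n$ and their union is $q(j)$. By Lemma 4(a), $q(j)$ is a function and $q{\restriction}j\Vdash q(j)\in\dot Q_j$.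

So $q\in P_i$ is a common extension of $p_\xi$ and $p_{\xi'}$. $\square$

By Lemmas 7 and 8, $P_i$ preserves cofinalities and cardinals: cofinalities $\le\sigma$ because there are no new sequences of length $<\sigma$, and larger ones by the $\sigma^+$-cc.

## 8. Bookkeeping and the proof of Theorem A

**Choosing $\lambda_i$ and $\dot{\mathcal F}_i$.** The purpose is that every admissible family on a cardinal $<\theta$ in the final model is treated at some stage. A condition of $P_j$ is a function with domain in $[j]^{<\sigma}$ whose values are partial functions of size $<\sigma$ from cardinals $<\theta$ to $\sigma$, so $|P_j|\le\theta^{<\sigma}=\theta$. For $j<\theta$ consider pairs $(\lambda,\dot{\mathcal F})$ with $\lambda<\theta$ an infinite cardinal and $\dot{\mathcal F}$ a nice $P_j$-name for a subset of $[\lambda]^{<\omega}$, i.e. a name given by one antichain of $P_j$ for each member of $[\lambda]^{<\omega}$. Antichains have size $\le\sigma$, so for each $\lambda$ there are at most $(\theta^\sigma)^\lambda=\theta$ names, as $\theta^{<\theta}=\theta$. List all these pairs,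 with repetitions if necessary, as $\langle(\lambda_{j,e},\dot{\mathcal F}_{j,e}):e<\theta\rangle$.

Fix a surjection $i\mapsto(i_0,i_1)$ of $\theta$ onto $\theta\times\theta$ with $i_0\le i$. Let $\lambda_i=\lambda_{i_0,i_1}$, and let $\dot{\mathcal F}_i$ name $\dot{\mathcal F}_{i_0,i_1}$ if this is $\sigma$-admissible on $\lambda_i$ in $V^{P_i}$, and $[\lambda_i]^{<\omega}$ otherwise. Since $i_0\le i$, this makes sense when $P_i$ is known. The recursion is complete.

*Proof of Theorem A.* Let $P=P_\theta$. It is $<\!\sigma$-closed and $\sigma^+$-cc by Lemmas 7 and 8. Let $G$ be $P$-generic, and let $A\in V[G]$ be a $\sigma$-cc BA with $|A|=\lambda<\theta$. A finite $A$ is $\sigma$-centered trivially, so let $\lambda$ be infinite.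

**Step 1: catch $A$ at a stage.** Let $\langle x_\alpha:\alpha<\lambda\rangle$ enumerate $A\setminus\{0\}$ and let $\mathcal F=\{w\in[\lambda]^{<\omega}:\prod_{\alpha\in w}x_\alpha\ne0\}$. A nice $P$-name for $\mathcal F$ involves at most $\lambda\cdot\sigma<\theta$ conditions, each with domain of size $<\sigma$, hence bounded in the regular cardinal $\theta$. So all these conditions lie in one $P_j$, $j<\theta$, and the name is a nice $P_j$-name. Thus for some $e$, $\lambda=\lambda_{j,e}$ and $\mathcal F=(\dot{\mathcal F}_{j,e})^{G_j}$. Let $i$ be such that $(i_0,i_1)=(j,e)$; then $i\ge j$, so $\mathcal F\in V[G_i]$. In $V[G_i]$, $\mathcal F$ is $\sigma$-admissible: closure under subsets and $\{\alpha\}\in\mathcal F$ are clear, and an antichain of size $\sigma$ of $(\mathcal F,\supseteq)$ in $V[G_i]$ would give $\sigma$ pairwise disjoint nonzero elements of $A$ in $V[G]$, as in Lemma 3(a). So $\mathcal F=(\dot{\mathcal F}_i)^{G_i}$ and $\lambda_i=\lambda$.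

**Step 2: the generic coloring is total.** Let $g=\bigcup\{p(i):p\in G\}$. Any two members of $G$ have a common extension in $G$, so $g$ is a partial function from $\lambda$ to $\sigma$. Let $p\in P$ and $\alpha\in\lambda\setminus\mathrm{dom}\,p(i)$. Pick $\zeta\in\sigma\setminus\mathrm{ran}\,p(i)$, which exists as $|p(i)|<\sigma$. Then $p{\restriction}i\Vdash p(i)\cup\{(\alpha,\zeta)\}\in\dot Q_i$, because $p{\restriction}i\Vdash p(i)\in\dot Q_i$, the only new color class is $\{\alpha\}$, and $\{\alpha\}\in\dot{\mathcal F}_i$ is forced. So $p{\restriction}i\cup\{(i,\,p(i)\cup\{(\alpha,\zeta)\})\}$ is in $P_{i+1}$ and below $p{\restriction}(i+1)$, and by Lemma 6 its union with $p{\restriction}[i+1,\theta)$ is a condition below $p$. Hence the set of $p$ with $\alpha\in\mathrm{dom}\,p(i)$ is dense, and $g$ is total.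

**Step 3: the color classes have the fip.** Let $w\in[g^{-1}\{\zeta\}]^{<\omega}$ be nonempty. As $w$ is finite and $G$ is directed, there is $p\in G$ with $i\in\mathrm{dom}\,p$ and $w\subseteq p(i)^{-1}\{\zeta\}$. As $p{\restriction}i\in G_i$ forces $p(i)\in\dot Q_i$, we get $w\in\mathcal F$, i.e. $\prod_{\alpha\in w}x_\alpha\neq0$. So each $\{x_\alpha:g(\alpha)=\zeta\}$ has the fip, and $A$ is $\sigma$-centered.

**Step 4: precalibers.** Let $B\in V[G]$ be any $\sigma$-cc BA and $\lambda<\theta$ a cardinal with $\mathrm{cf}\,\lambda>\sigma$. Every subalgebra of $B$ of size $\le\lambda$ is $\sigma$-cc and of size $<\theta$, hence $\sigma$-centered. By Lemma 2(a), $B$ has precaliber $\lambda$. $\square$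

## 9. CH with every ccc algebra of precaliber $\aleph_{\omega+1}$

Under GCH, $\theta^{<\theta}=\theta$ for every regular uncountable $\theta$. Indeed, a function from some $\eta<\theta$ to $\theta$ has range bounded by some $\beta<\theta$, and for infinite $\tau=\max\{|\beta|,|\eta|,\omega\}<\theta$ we have $|\beta|^{|\eta|}\le2^\tau=\tau^+\le\theta$; summing over the $\theta$ many pairs $(\beta,\eta)$ gives at most $\theta$.

*Proof of Corollary 1.* If ZFC is consistent, so is ZFC+GCH. Start with a model of GCH and apply Theorem A with $\sigma=\omega_1$, $\theta=\aleph_{\omega+2}$; the hypotheses hold by the preceding paragraph. In $V^P$, cardinals and cofinalities are preserved and no reals are added, so $2^\omega=\omega_1$. Put $\kappa=\omega_1$, $\lambda=\aleph_{\omega+1}$, $\mu=\aleph_\omega$, $\nu=\omega$. Then $\kappa<\lambda$ are regular, $\lambda>2^\omega$, $\mu<\lambda$, $\nu<\kappa$, and $\mu^\nu\ge\mu^+=\lambda$ by König's theorem. So all hypotheses of Problem 33 hold. But $\lambda<\theta$ and $\mathrm{cf}\,\lambda=\lambda>\sigma$, so by Theorem A every $\omega_1$-cc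 BA has precaliber $\lambda$. Hence ZFC does not prove that a BA as asked for exists. $\square$

*Proof of Corollary 2.* Apply Theorem A over the given model of GCH with $\sigma=\chi^+$, $\theta=\lambda^+$, where $\mu=\chi^{+\omega}$ and $\lambda=\mu^+$. Here $\sigma$ and $\theta$ are regular uncountable, $\theta>\sigma$, and $\sigma^{<\sigma}=\sigma$, $\theta^{<\theta}=\theta$ by GCH. Cardinals and cofinalities are preserved, so $\mu,\lambda$ keep their meaning and $\kappa$ stays regular. No new subsets of $\chi$ are added, since $\chi<\sigma$; so $2^\chi=\chi^+<\lambda$ in $V^P$. As $\mathrm{cf}\,\mu=\omega$, $\mu^\omega\ge\lambda$ by König's theorem, and $\nu=\omega<\kappa$. Every $\kappa$-cc BA is $\sigma$-cc, as $\kappa\le\chi<\sigma$, hence has precaliber $\lambda$ by Theorem A, since $\lambda<\theta$ and $\mathrm{cf}\,\lambda=\lambda>\sigma$. $\square$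

## 10. Singular strong limits of arbitrary cofinality

Now the other half of the independence. For $\rho=\mathrm{cf}\,\mu>\omega$ measure is replaced by a combinatorial algebra. We keep the set-up of Section 3: $\mu_i$, $Z_i$, $y_\zeta$ and (2).

**The algebra.** By recursion on $\alpha<\lambda$ choose, for $i<\rho$, distinct points
$$a^\alpha_i,\,b^\alpha_i\in Z_i\setminus\bigcup_{\beta\in D_{\alpha,i}}\{a^\beta_i,b^\beta_i\}\quad\text{with}\quad y_\zeta(a^\alpha_i)=y_\zeta(b^\alpha_i)\text{ for all }\zeta\in D_{\alpha,i}.\tag{4}$$
This is possible: at most $\mu_i$ points are removed from $Z_i$, and $z\mapsto\langle y_\zeta(z):\zeta\in D_{\alpha,i}\rangle$ has at most $2^{\mu_i}<|Z_i|$ values, so two of the remaining points have the same value. Let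
$$p_\alpha=\{(a^\alpha_i,1),(b^\alpha_i,0):i<\rho\},\quad p_w=\bigcup_{\alpha\in w}p_\alpha,\quad\mathcal F=\{w\in[\lambda]^{<\omega}:p_w\text{ is a function}\}.$$
Each $p_\alpha$ is a function, since the $Z_i$ are disjoint and $a^\alpha_i\neq b^\alpha_i$. So $\mathcal F$ contains the singletons, and it is closed under subsets. Let $A=RO(\mathcal F,\supseteq)$ and $x_\alpha=e(\{\alpha\})$.

**Lemma 9.** *$A$ does not have precaliber $\lambda$.*

*Proof.* Let $X\in[\lambda]^\lambda$ and suppose $\{x_\alpha:\alpha\in X\}$ has the fip. By Lemma 3(b) all finite $w\subseteq X$ are in $\mathcal F$, so $\bigcup_{\alpha\in X}p_\alpha$ is a function, contained in some $y=y_\zeta\in{}^\mu2$. Choose $\alpha\in X$ with $\alpha>\zeta$ and $i$ with $\zeta\in D_{\alpha,i}$. By (4), $1=y(a^\alpha_i)=y(b^\alpha_i)=0$, a contradiction. $\square$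

*Proof of Theorem B(2).* Each $p_w$ has size $\le\rho$. Consider $(2^\rho)^+$ members $w$ of $\mathcal F$. If $(2^\rho)^+$ of the $p_w$ have the same domain, thin to these; otherwise there are $(2^\rho)^+$ distinct domains, and since $(2^\rho)^\rho=2^\rho$ the $\Delta$-system lemma gives $(2^\rho)^+$ indices whose domains pairwise meet in a fixed root. There are at most $2^\rho$ functions from a set of size $\le\rho$ to $2$, so two of the $p_w$ agree on the common part of their domains. For these, $p_w\cup p_v=p_{w\cup v}$ is a function, so $w\cup v\in\mathcal F$ and $w,v$ are compatible. Hence $A$ is $(2^\rho)^+$-cc, and Lemma 9 finishes the proof. $\square$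

For (3) we need the $\rho^+$-cc. The trouble is that $p_w$ and $p_v$ may disagree at $\rho$ many places. By (4), $p_\alpha$ and $p_\beta$ $(\beta<\alpha)$ cannot disagree in $Z_i$ once $\beta\in D_{\alpha,i}$. So we want the sets $D_{\alpha,i}$ to be chosen so that, among any $\rho^+$ finite sets, for $\rho^+$ of them this happens from a common $i^*<\rho$ on. Square provides such a choice.

**Definition.** A $\square_\mu$-sequence is $\langle C_\delta:\delta<\mu^+\text{ limit}\rangle$ such that $C_\delta$ is club in $\delta$, $C_{\delta'}=C_\delta\cap\delta'$ for every limit point $\delta'<\delta$ of $C_\delta$, and $\mathrm{otp}\,C_\delta<\mu$ whenever $\mathrm{cf}\,\delta<\mu$.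

*Example.* For $\mu=\omega$ choose any cofinal $C_\delta\subseteq\delta$ of order type $\omega$. There are no limit points below $\delta$ and no limit $\delta$ with $\mathrm{cf}\,\delta<\omega$, so both requirements hold vacuously. For singular $\mu$, which is our case, $\mathrm{cf}\,\delta<\mu$ for all limit $\delta<\mu^+$, so always $|C_\delta|<\mu$.

**The choice of $D_{\gamma,i}$.** By recursion on $\gamma<\lambda$, write $\gamma=\bigcup_{i<\rho}A_{\gamma,i}$, increasing in $i$, $|A_{\gamma,i}|\le\mu_i$, with $C_\gamma\subseteq A_{\gamma,i}$ whenever $\gamma$ is a limit and $|C_\gamma|\le\mu_i$; to get this, take any decomposition and add $C_\gamma$ to the $i$-th piece for all $i$ with $|C_\gamma|\le\mu_i$. Put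
$$D_{\gamma,i}=A_{\gamma,i}\cup\bigcup_{\beta\in A_{\gamma,i}}D_{\beta,i}.$$
Then $|D_{\gamma,i}|\le\mu_i$, the sets increase with $i$, and their union is $\gamma$, so (2) holds. By induction on $\gamma$, $\beta\in D_{\gamma,i}$ implies $D_{\beta,i}\subseteq D_{\gamma,i}$: for $\beta\in A_{\gamma,i}$ this is the definition, and if $\beta\in D_{\beta',i}$ with $\beta'\in A_{\gamma,i}$, then $D_{\beta,i}\subseteq D_{\beta',i}\subseteq D_{\gamma,i}$ by the induction hypothesis for $\beta'$. Let $d(\beta,\gamma)=\min\{i:\beta\in D_{\gamma,i}\}$ for $\beta<\gamma$, and $d(\gamma,\gamma)=0$. Then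
$$d(\alpha,\gamma)\le\max\{d(\alpha,\beta),d(\beta,\gamma)\}\qquad(\alpha\le\beta\le\gamma).\tag{5}$$
If two of the ordinals are equal this is trivial. If $\alpha<\beta<\gamma$ and $i$ is the maximum, then $\alpha\in D_{\beta,i}$ and $\beta\in D_{\gamma,i}$, so $\alpha\in D_{\beta,i}\subseteq D_{\gamma,i}$.

**Lemma 10.** *Given $w_\xi\in[\lambda]^{<\omega}$ $(\xi<\rho^+)$ there are $\Xi\in[\rho^+]^{\rho^+}$ and $i^*<\rho$ such that for distinct $\xi,\xi'\in\Xi$, $\alpha\in w_\xi\setminus w_{\xi'}$, $\beta\in w_{\xi'}\setminus w_\xi$: $d(\min\{\alpha,\beta\},\max\{\alpha,\beta\})\le i^*$.*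

*Proof.* **Step 1: normalize.** By the $\Delta$-system lemma, after thinning, $w_\xi=r\cup\{\alpha^0_\xi<\dots<\alpha^{N-1}_\xi\}$, where the sets $w_\xi\setminus r$ have the same size $N$ and are pairwise disjoint. (If one set occurs $\rho^+$ times, thin to it and $N=0$.) If $N=0$ the lemma is vacuous. For fixed $k$ the ordinals $\alpha^k_\xi$ are distinct, and we may thin so that $\langle\alpha^k_\xi\rangle$ is strictly increasing in $\xi$: let $\gamma$ be least such that $\alpha^k_\xi<\gamma$ for $\rho^+$ many $\xi$, keep these $\xi$, and note that for each $\eta<\gamma$ only $\le\rho$ of them have $\alpha^k_\xi<\eta$; now choose indices recursively. Do this for $k=0,\dots,N-1$ in turn; a subsequence of an increasing sequence is increasing. We keep writing $\xi<\rho^+$ after thinning.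

**Step 2: the limits and their clubs.** Let $\gamma^k=\sup_\xi\alpha^k_\xi$. Since $\rho<\mu$ and $\mu$ is a limit cardinal, $\rho^+<\mu<\lambda$, so $\gamma^k<\lambda$; and $\mathrm{cf}\,\gamma^k=\rho^+>\omega$, so the set $E_k$ of limit points of $C_{\gamma^k}$ below $\gamma^k$ is club in $\gamma^k$. Fix $i_0<\rho$ with $|C_{\gamma^k}|\le\mu_{i_0}$ for all $k<N$. If $\tau<\tau'$ are in $E_k$, then $\tau\in C_{\gamma^k}\cap\tau'=C_{\tau'}$ by coherence, and $|C_{\tau'}|\le\mu_{i_0}$, so $\tau\in A_{\tau',i_0}\subseteq D_{\tau',i_0}$. Thus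
$$d(\tau,\tau')\le i_0\qquad(\tau<\tau'\text{ in }E_k).\tag{6}$$

**Step 3: put the ordinals between points of $E_k$.** Discarding an initial segment of the $\xi$'s, we may assume $\alpha^k_\xi>\min E_k$, and $\alpha^l_\xi>\gamma^k$ whenever $\gamma^k<\gamma^l$. Let
$$e^-_{\xi,k}=\max(E_k\cap(\alpha^k_\xi+1)),\qquad e^+_{\xi,k}=\min(E_k\setminus(\alpha^k_\xi+1)).$$
They exist because $E_k$ is club in $\gamma^k$, and $e^-_{\xi,k}\le\alpha^k_\xi<e^+_{\xi,k}$. Thin so that if $\xi<\xi'$ and $\gamma^k=\gamma^l$ (so $E_k=E_l$), then $e^+_{\xi,k}\le\alpha^l_{\xi'}$, and hence $e^+_{\xi,k}\le e^-_{\xi',l}$. To do this choose the indices recursively: when $\le\rho$ of them have been chosen, the supremum of their $e^+_{\xi,k}$ is below $\gamma^k$, because $\mathrm{cf}\,\gamma^k=\rho^+$, and $\sup_\xi\alpha^l_\xi=\gamma^l$, so a large enough next index works for all of the finitely many $k,l$.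

**Step 4: bound the remaining distances.** For each $\xi$ there are finitely many values
$$d(e^-_{\xi,k},\alpha^k_\xi),\quad d(\alpha^k_\xi,e^+_{\xi,k}),\quad d(\alpha^k_\xi,\gamma^k),\quad d(\gamma^k,\alpha^l_\xi)\ (\gamma^k<\gamma^l),$$
all below $\rho$. There are only $\rho$ tuples of values, so on a set $\Xi$ of $\rho^+$ indices the tuple is constant. Let $i_1<\rho$ be the maximum of this tuple, and $i^*=\max\{i_0,i_1\}$.

**Step 5: conclude with (5).** Since the sets $w_\xi\setminus r$ are pairwise disjoint, $w_\xi\setminus w_{\xi'}=w_\xi\setminus r$. So, by symmetry, let $\xi<\xi'$ in $\Xi$, $\alpha=\alpha^k_\xi$, $\beta=\alpha^l_{\xi'}$. If $\gamma^k=\gamma^l$, then $\alpha<e^+_{\xi,k}\le e^-_{\xi',l}\le\beta$, and the three successive distances are $\le i_1$, $\le i_0$ (by (6), or $0$ if the two points coincide), and $\le i_1$; so (5) gives $d(\alpha,\beta)\le i^*$. If $\gamma^k<\gamma^l$, then $\alpha<\gamma^k<\beta$ with $d(\alpha,\gamma^k),d(\gamma^k,\beta)\le i_1$, so $d(\alpha,\beta)\le i^*$. If $\gamma^l<\gamma^k$, then $\beta<\gamma^l<\alpha$ with $d(\beta,\gamma^l),d(\gamma^l,\alpha)\le i_1$,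 so $d(\beta,\alpha)\le i^*$. $\square$

*Proof of Theorem B(3).* Use the sets $D_{\gamma,i}$ just chosen in the construction (4). By Lemma 9 it remains to see that $A$ is $\rho^+$-cc. Let $w_\xi\in\mathcal F$ $(\xi<\rho^+)$, and let $\Xi,i^*$ be as in Lemma 10.

**Step 1: disagreements are low.** Let $\xi\ne\xi'$ be in $\Xi$, $\alpha\in w_\xi$, $\beta\in w_{\xi'}$, and suppose $p_\alpha,p_\beta$ disagree at some $z\in Z_i$. Since $p_{w_\xi}$ and $p_{w_{\xi'}}$ are functions, $\alpha\notin w_{\xi'}$ and $\beta\notin w_\xi$. If $i\ge i^*$, then by Lemma 10 the smaller of $\alpha,\beta$ lies in $D_{\max\{\alpha,\beta\},i}$, so $\{a^\alpha_i,b^\alpha_i\}\cap\{a^\beta_i,b^\beta_i\}=\emptyset$ by (4). But $z$ is in this intersection, a contradiction. So all disagreements lie in $\bigcup_{i<i^*}Z_i$.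

**Step 2: low parts are small.** The restriction of $p_{w_\xi}$ to $\bigcup_{i<i^*}Z_i$ is a function into $2$ of size at most $2\cdot|w_\xi|\cdot|i^*|<\rho$. We have $\rho^+$ of them. By the $\Delta$-system lemma for sets of size $<\rho$, which applies since $\rho^{<\rho}=\rho$, we may thin to $\rho^+$ indices in $\Xi$ such that the domains pairwise meet in a fixed set of size $<\rho$ (or all coincide). There are at most $2^{<\rho}\le\rho^{<\rho}=\rho$ functions from that set to $2$, so for two distinct $\xi,\xi'\in\Xi$ the restrictions are compatible. For this pair, $p_{w_\xi}\cup p_{w_{\xi'}}$ is a function by Step 1, i.e. $w_\xi\cup w_{\xi'}\in\mathcal F$. Hence $(\mathcal F,\supseteq)$, and with it $A$, is $\rho^+$-cc. $\square$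

## 11. The classification under GCH and square

*Proof of Corollary 3.* "If" is Theorem C.

For "only if", assume GCH, and let $\mu^\nu\ge\lambda$ with $\mu<\lambda$, $\nu<\kappa<\lambda$. We find a $\kappa$-cc BA without precaliber $\lambda$.

**Step 1: $\nu$ is infinite and $\mu>\nu$.** If $\nu$ were finite, then $\mu^\nu$ would be finite or at most $\mu$, so $\mu^\nu<\lambda$. If $\mu\le\nu$, then $\mu^\nu\le2^\nu=\nu^+\le\kappa<\lambda$, a contradiction.

**Step 2: $\mu$ is singular and $\lambda=\mu^+$.** We have $\mu^\nu\le2^\mu=\mu^+$. If $\nu<\mathrm{cf}\,\mu$, then every function from $\nu$ to $\mu$ is bounded, and $|\beta|^\nu\le2^{|\beta|+\nu}=(|\beta|+\nu)^+\le\mu$ for $\beta<\mu$, so $\mu^\nu=\mu$. As $\mu^\nu\ge\lambda>\mu$, we get $\rho:=\mathrm{cf}\,\mu\le\nu<\mu$ and $\lambda=\mu^+=2^\mu$. So $\mu$ is singular, hence a limit cardinal, hence a strong limit by GCH. Also $\rho^{<\rho}=\rho$: for $\rho=\omega$ this is clear, and for $\rho>\omega$ see the start of Section 9.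

**Step 3: apply Theorem B.** By $\square_\mu$ and Theorem B(3) there is a $\rho^+$-cc BA without precaliber $\lambda$. Since $\rho\le\nu<\kappa$, $\rho^+\le\kappa$, so this BA is $\kappa$-cc. If $\rho=\omega$, Theorem B(1) suffices without $\square_\mu$; in particular, for $(\kappa,\lambda)=(\omega_1,\aleph_{\omega+1})$ GCH alone suffices.

Under $V=L$, GCH and $\square_\mu$, in the form defined in Section 10, hold for all singular $\mu$ (R. Jensen, *The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)). So in $L$, whenever $\kappa,\lambda,\mu,\nu$ are as in Problem 33, the inequality $\mu^\nu\ge\lambda$ makes the right-hand side of the equivalence fail, and a $\kappa$-cc BA without precaliber $\lambda$ exists. $\square$
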